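
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{propositionC}{Proposition C}
\newtheorem*{question}{Question}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Second models of the height of the pointwise definable model,\\ without $0^\#$}


\begin{abstract}
Let $T$ be a complete theory extending ZF that proves $\mathbf V=\mathbf{OD}$ and has a well-founded model. Then $T$ has a well-founded pointwise definable model; let $\alpha_T$ be its height. If $T$ has a second countable model of height $\alpha_T$, then $L_{\alpha_T}$ has a non-identity elementary self-embedding, and it is natural to ask whether $T$ must prove that $0^\#$ exists. We show that it need not. If $0^\#$ exists, then there is such a $T$ which proves that $\mathbf V$ is a set-generic extension of $\mathbf L$ and that $0^\#$ does not exist, and which has $2^{\aleph_0}$ countable models of height $\alpha_T$. Moreover,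 if any $T$ has a second model of height $\alpha_T$, then some such $T$ proves that $0^\#$ does not exist. The method is to lift an external embedding of $L_\alpha$ to a generic extension by a distributive tree that has only one cofinal branch in the extension, or by a class product of such trees, while the generic object writes down definitions of all sets.
\end{abstract}

\section{The question and the answer}

Let $T$ be a completion of ZF, that is, a complete consistent theory in the language of set theory extending ZF. For a countable order type $\tau$, let $\mu(T,\tau)$ be the number of isomorphism types of countable models of $T$ whose ordinals have order type $\tau$.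

Suppose that $T\vdash\mathbf V=\mathbf{OD}$. Then $T$ has a definable well-order of the universe, hence definable Skolem functions. So in any model of $T$ the elements that are definable without parameters form an elementary submodel, and this submodel is \emph{pointwise definable}: each of its elements is definable in it without parameters. A pointwise definable model of $T$ is countable, and it embeds elementarily into every model $N$ of $T$, by sending the element defined by $\varphi$ to the element of $N$ defined by $\varphi$; the range of this embedding is the set of all definable elements of $N$. Hence the pointwise definable model is unique up to isomorphism, and if $T$ has a well-founded model, then it is well-founded. In that case we identify it with its transitive collapse $M_T$, and we write $\alpha_T$ for the height $M_T\cap\mathrm{Ord}$, a countable ordinal.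

Clearly $\mu(T,\alpha_T)\ge 1$. When is there a second model of the same height? If $T\vdash\mathbf V=\mathbf L$ there is none, since the only transitive model of $\mathbf V=\mathbf L$ of height $\alpha$ is $L_\alpha$. In general a second model $N$ comes with the elementary embedding $j\colon M_T\to N$ described above, and we shall see that $j$ restricts to an elementary map $L_{\alpha_T}\to L_{\alpha_T}$ which is not the identity. Embeddings of this kind are what $0^\#$ provides, so a second model suggests that $0^\#$ is around. The following question is posed in \cite{counting}.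

\begin{question}
If $T\vdash\mathbf V=\mathbf{OD}$ and $T$ has a well-founded model with $\mu(T,\alpha_T)>1$, does $T$ prove ``$0^\#$ exists''?
\end{question}

The weak point of the heuristic is that the embedding of $L_{\alpha_T}$ lives outside $M_T$; nothing says that $M_T$ has to know about it. The answer is indeed \emph{no}. The metatheory is ZFC, and further hypotheses are stated where they are used.

\begin{theoremA}
Assume that $0^\#$ exists. There is a completion $T$ of \textup{ZF} with a well-founded model such that $T\vdash\mathbf V=\mathbf{OD}$, $T\vdash$ ``$\mathbf V=\mathbf L[b]$ for a set $b$ that is set-generic over $\mathbf L$'', $T\vdash$ ``$0^\#$ does not exist'', and $\mu(T,\alpha_T)=2^{\aleph_0}$.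
\end{theoremA}

The second theorem identifies the hypothesis that is really needed.

\begin{theoremB}
The following are equivalent.
\begin{itemize}
\item[(a)] There is a completion $T$ of \textup{ZF} with a well-founded model such that $T\vdash\mathbf V=\mathbf{OD}$ and $\mu(T,\alpha_T)>1$.
\item[(b)] There is such a $T$ which moreover proves ``$0^\#$ does not exist''.
\item[(c)] There is a countable $\alpha$ with $L_\alpha\models\mathrm{ZFC}$ and a non-identity elementary embedding $L_\alpha\to L_\alpha$.
\end{itemize}
\end{theoremB}

So if there is any $T$ as in the question, then there is one that proves ``$0^\#$ does not exist'': the statement that every such $T$ proves ``$0^\#$ exists'' holds only when it is vacuous.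

\begin{corollary}\label{cor:consistency}
If $0^\#$ exists, then \textup{(b)} holds, and \textup{(b)} also holds in $\mathbf L$. Hence, relative to \textup{ZFC} + ``$0^\#$ exists'', statement \textup{(b)} is consistent with $\mathbf V=\mathbf L$.
\end{corollary}

\begin{proof}
If $0^\#$ exists, then (c) holds: see Lemma~\ref{lem:jf}, for any $f$ other than the identity. Statement (c) is $\Sigma^1_2$: it says that there are a relation $E$ on $\omega$ and a map $e\colon\omega\to\omega$ such that $(\omega,E)$ is well-founded, which is $\Pi^1_1$, and is a model of ZFC + $\mathbf V=\mathbf L$, and $e$ is elementary and not the identity. By Shoenfield absoluteness (c) holds in $\mathbf L$. Theorem~B is a theorem of ZFC; apply it in $\mathbf V$ and in $\mathbf L$.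
\end{proof}

Finally, the phenomenon of the question does not occur if $\mathbf V$ is constructible from a set that is too small.

\begin{propositionC}
Suppose that $T\vdash\mathbf V=\mathbf{OD}$ has a well-founded model and that $T\vdash$ ``$\mathbf V=\mathbf L[A]$ for some $A\subseteq\gamma$, where $\gamma$ is smaller than every inaccessible cardinal of\/ $\mathbf L$''. Then $\mu(T,\alpha_T)=1$.
\end{propositionC}

For example, this holds if $T\vdash\mathbf V=\mathbf L[0^\#]$, with $\gamma=\omega$. So the presence of $0^\#$ in the models of $T$ does not by itself produce second models.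

\paragraph{The idea.} Start with an elementary $j\colon L_\alpha\to L_\alpha$, with $\alpha$ countable. We look for a generic extension $M$ of $L_\alpha$ with three properties.
\begin{itemize}
\item \emph{Coding}: every element of $M$ is definable from the generic object. The generic object is built in $\omega$ steps, so between meeting one dense set and the next it can write down the parameters that are needed to reconstruct the construction.
\item \emph{Lifting}: $j$ extends to $j^+\colon M\to N$ for another generic extension $N$ of $L_\alpha$. If the conditions $p_n$ generate the generic filter for $M$, the conditions $j(p_n)$ should generate the one for $N$. The difficulty is a dense set $D$ that is not in the range of $j$. However, $D$ will be a member of a family of dense sets that is the image under $j$ of a small family. If the forcing is sufficiently distributive, some $p_n$ lies in all members of the small family; then $j(p_n)$ lies in all members of its image, in particular in $D$.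
\item \emph{Definability}: the generic object is itself definable in $M$ without parameters.
\end{itemize}
By coding and definability $M$ is pointwise definable, so the definable elements of $N$ are those in the range of $j^+$. Hence if $j$ is not onto, $N$ is a second model. Section~\ref{sec:second} proves the easy direction of Theorem~B and Proposition~C. Section~\ref{sec:toy} carries out coding and lifting in the simplest case, for a single tree forcing, with a constant symbol for the generic branch. Section~\ref{sec:tree} builds the tree which makes the constant symbol superfluous, and Section~\ref{sec:A} concludes the proof of Theorem~A. For Theorem~B the parameters to be coded may be cofinal in $L_\alpha$, so we use a class product of such trees; this is done in Sections~\ref{sec:class} and~\ref{sec:B}.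

\section{What a second model gives}\label{sec:second}

\paragraph{Conventions.} A model of ZF whose ordinals are well-ordered is well-founded, because a descending $\in$-sequence has descending ranks. Such a model is identified with its transitive collapse. Distinct transitive models are not isomorphic, so $\mu(T,\alpha_T)$ is the number of countable transitive models of $T$ of height $\alpha_T$. If $M$ is a transitive model of ZF of height $\alpha$, then $\mathbf L^M=L_\alpha$ and $L_\alpha\models\mathrm{ZFC}$.

A pointwise definable model of ZF satisfies $\mathbf V=\mathbf{OD}$: if $\varphi$ defines $x$, reflect $\varphi$ to some $V_\beta\ni x$; then $\varphi$ defines $x$ in $V_\beta$. Moreover, $\mathbf V=\mathbf{OD}$ gives a parameter-free definable surjection $F\colon\mathrm{Ord}\to\mathbf V$: every set is defined in some $V_\beta$ by some formula from finitely many ordinals, and all these data can be coded by one ordinal.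

We use the following standard facts about $\mathbf L$. The canonical well-order is $<_L$. If $L_\alpha\models\mathrm{ZFC}$, then $<_L$ restricted to $L_\alpha$ is definable over $L_\alpha$ without parameters and has order type $\alpha$, and so the map sending $\rho<\alpha$ to the $\rho$-th element of $L_\alpha$ is definable over $L_\alpha$ without parameters. If $\beta$ is a limit ordinal and $X\prec L_\beta$, then the transitive collapse of $X$ is some $L_{\bar\beta}$ with $\bar\beta\le\beta$ (condensation). If $\mathbf V=\mathbf L$, then GCH holds and, for every infinite cardinal $\chi$, the set $L_\chi$ is the set of all sets whose transitive closure has size less than $\chi$; in particular every subset of $L_\chi$ belongs to $L_{\chi^+}$.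

Finite tuples of parameters are coded by single sets where convenient.

\begin{lemma}\label{lem:second}
Let $T\vdash\mathbf V=\mathbf{OD}$ be a completion of \textup{ZF} with a well-founded model, let $\alpha=\alpha_T$, and let $N\ne M_T$ be a countable transitive model of $T$ of height $\alpha$. Let $j\colon M_T\to N$ be elementary. Then $j$ restricts to an elementary map $L_\alpha\to L_\alpha$ which moves an ordinal.
\end{lemma}

\begin{proof}
The restriction maps $\mathbf L^{M_T}=L_\alpha$ elementarily to $\mathbf L^N=L_\alpha$. Let $F$ be the definable surjection above. If $j$ fixed all ordinals below $\alpha$, then $F^N(\eta)=F^N(j(\eta))=j(F^{M_T}(\eta))$ for all $\eta<\alpha$. Since $F^N$ maps $\alpha$ onto $N$, the map $j$ would be onto, hence an isomorphism, and $N=M_T$.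
\end{proof}

\begin{proof}[Proof of Theorem~B, \textup{(b)}$\Rightarrow$\textup{(a)}$\Rightarrow$\textup{(c)}]
The first implication is trivial. For the second, let $N\ne M_T$ be a countable transitive model of $T$ of height $\alpha_T$. There is an elementary $j\colon M_T\to N$, and Lemma~\ref{lem:second} applies. The ordinal $\alpha_T$ is countable because $N$ is.
\end{proof}

\begin{lemma}\label{lem:crit}
Let $L_\alpha\models\mathrm{ZFC}$ and let $j\colon L_\alpha\to L_\alpha$ be elementary and not the identity. Then $j$ moves an ordinal. The least ordinal $\kappa$ that is moved satisfies $j(\kappa)>\kappa$, and $\kappa$ is inaccessible in $L_\alpha$.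
\end{lemma}

\begin{proof}
If $j$ fixed every $\rho<\alpha$, it would fix the $\rho$-th element of $L_\alpha$ for every $\rho$. As $j$ preserves the order of ordinals, $j(\kappa)>\kappa$. Since $\omega$ and its elements are definable, $\kappa>\omega$. If $f\colon\xi\to\kappa$ in $L_\alpha$ were cofinal with $\xi<\kappa$, then $j(f)$ would have domain $\xi$ and $j(f)(\zeta)=j(f(\zeta))=f(\zeta)$, so $j(f)=f$; but $j(f)$ is cofinal in $j(\kappa)>\kappa$. So $\kappa$ is regular in $L_\alpha$. If $\kappa=(\rho^+)^{L_\alpha}$, then $j(\kappa)=(j(\rho)^+)^{L_\alpha}=(\rho^+)^{L_\alpha}=\kappa$, which is false. So $\kappa$ is an uncountable regular limit cardinal of $L_\alpha$, and by GCH in $L_\alpha$ it is inaccessible there.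
\end{proof}

\begin{proof}[Proof of Proposition~C]
Suppose that $\mu(T,\alpha_T)>1$. Let $j\colon M_T\to N$ be as in Lemma~\ref{lem:second}, let $\alpha=\alpha_T$, and let $\kappa$ be the least ordinal moved, which by Lemma~\ref{lem:crit} is inaccessible in $L_\alpha=\mathbf L^{M_T}$. By hypothesis there are $\gamma<\kappa$ and $A\subseteq\gamma$ in $M_T$ with $M_T\models\mathbf V=\mathbf L[A]$. As $j$ fixes all ordinals $\le\gamma$, we have $j(A)=A$. By elementarity $N\models\mathbf V=\mathbf L[A]$, so $N=L_\alpha[A]=M_T$, a contradiction.
\end{proof}

\section{Coding and lifting, with a constant for the branch}\label{sec:toy}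

In this section we assume that $0^\#$ exists. Let $\langle i_\xi:\xi<\omega_1\rangle$ be the increasing enumeration of $I\cap\omega_1$, where $I$ is the class of Silver indiscernibles. By Silver's theorem (see \cite[Ch.~18]{jech}), $I\cap\omega_1$ is club in $\omega_1$ and is a set of order indiscernibles for $L_{\omega_1}$, every element of $L_{\omega_1}$ is definable in $L_{\omega_1}$ from elements of $I\cap\omega_1$, and every $i_\xi$ is inaccessible in $\mathbf L$.

\subsection{The embeddings}

For strictly increasing $f\colon\omega\to\omega$ let $j_f\colon L_{\omega_1}\to L_{\omega_1}$ be the elementary map with $j_f(i_n)=i_{f(n)}$ for $n<\omega$ and $j_f(i_\xi)=i_\xi$ for $\xi\ge\omega$. It sends the value of a definable term at a tuple of indiscernibles to the value of the same term at the shifted tuple; by indiscernibility this is well defined and elementary.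

Let $\lambda=i_\omega=\sup_n i_n$, and let $\alpha$ be the least ordinal greater than $\lambda$ with $L_\alpha\models\mathrm{ZFC}$. Since $L_{i_{\omega+1}}\models\mathrm{ZFC}$, $\alpha$ exists and is countable. In $L_\alpha$, $\lambda$ is a regular uncountable cardinal. Let $\theta=(\lambda^+)^{L_\alpha}$.

\begin{lemma}\label{lem:jf}
For every strictly increasing $f$, $j_f$ fixes $\lambda$ and restricts to an elementary map $L_\alpha\to L_\alpha$. For $m<\omega$, we have $i_m\in\mathrm{ran}(j_f)$ if and only if $m\in\mathrm{ran}(f)$. In particular, if $f$ is not the identity, then $j_f{\restriction}L_\alpha$ is not the identity.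
\end{lemma}

\begin{proof}
By definition $j_f(\lambda)=\lambda$. As $\alpha$ is definable from $\lambda$ in $L_{\omega_1}$, also $j_f(L_\alpha)=L_\alpha$, and the first claim follows. Now suppose that $m\notin\mathrm{ran}(f)$ but $i_m=j_f(x)$ for some $x$. Since $x$ is the value of a definable term $t$ at indiscernibles, $i_m$ is the value of $t$ at the shifted indiscernibles, and none of these is $i_m$. So $i_m=t^{L_{\omega_1}}(\vec c,\vec d)$ with indiscernibles $\vec c<i_m<\vec d$. By indiscernibility $i=t^{L_{\omega_1}}(\vec c\,',\vec d\,')$ for all $\vec c\,'<i<\vec d\,'$ in $I\cap\omega_1$ with $\vec c\,',\vec d\,'$ increasing of the same lengths. Choosing $\vec c\,'<i<i'<\vec d\,'$ we get $i=t^{L_{\omega_1}}(\vec c\,',\vec d\,')=i'$, a contradiction. The other direction is clear, and so is the last claim.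
\end{proof}

The reason for stopping at the first ZFC-level above $\lambda$ is that few parameters then suffice.

\begin{lemma}\label{lem:hull}
Every element of $L_\alpha$ is definable in $L_\alpha$ from parameters in $\lambda\cup\{\lambda\}$.
\end{lemma}

\begin{proof}
The set $X$ of all elements so definable satisfies $X\prec L_\alpha$, because $L_\alpha$ has definable Skolem functions. It collapses to some $L_\beta\models\mathrm{ZFC}$ with $\lambda<\beta\le\alpha$, so $\beta=\alpha$ by minimality. The collapse fixes $\lambda+1$ pointwise. If $x\in X$ is defined by $\varphi$ from $\vec a\in\lambda\cup\{\lambda\}$, then its image is the element defined by $\varphi$ from $\vec a$ in $L_\beta=L_\alpha$, that is, $x$. So the collapse is the identity and $X=L_\alpha$.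
\end{proof}

\subsection{Coding trees}

A tree of sequences $S\subseteq2^{<\theta}$ is a forcing notion in which longer nodes are stronger. For all forcing notions, ``open'' means closed under strengthening. Write $\mathrm{lh}(s)$ for the length of $s$ and $s\perp t$ if $s\not\subseteq t$ and $t\not\subseteq s$.

\begin{definition}\label{def:coding}
Assume ZFC + $\mathbf V=\mathbf L$. Let $\nu$ be regular and uncountable, and $\theta=\nu^+$. A \emph{coding tree for $\nu$} is a nonempty set $S\subseteq2^{<\theta}$, closed under initial segments, such that
\begin{itemize}
\item[(T1)] $s\in S$ implies $s^\frown0,s^\frown1\in S$; the union of an increasing sequence of fewer than $\nu$ nodes is a node; every node has extensions on all higher levels below $\theta$;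
\item[(T2)] the intersection of at most $\nu$ dense open subsets of $S$ is dense.
\end{itemize}
\end{definition}

The full tree $2^{<\theta}$ is an example: it is closed under unions of increasing sequences of length at most $\nu$, so we can meet $\nu$ dense open sets one after another. We use the following consequences of (T1) and (T2).
\begin{itemize}
\item If $s\in S$ and $\xi<\nu$, then $s^\frown0^\xi{}^\frown1\in S$, by (T1). These nodes will be used to write $\xi$ into the branch.
\item A generic filter yields a branch $b\in2^\theta$, and $b$ is not in the ground model: if $c\in 2^\theta$ is in the ground model, then the nodes $s\not\subset c$ are dense since all nodes split.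
\item $S$ adds no subset of $\nu$, hence none of any ordinal below $\theta$: if $\dot x$ names a subset of $\nu$, then by (T2) the conditions deciding all statements ``$\xi\in\dot x$'', $\xi<\nu$, are dense. So in the extension \emph{$\theta$ is the least ordinal that has a subset outside $\mathbf L$}.
\end{itemize}

\subsection{The lifting proposition}

\begin{proposition}\label{prop:toy}
Let $S$ be a coding tree for $\lambda$ in $L_\alpha$, definable in $L_\alpha$ from $\lambda$. There are an $S$-generic branch $b$ over $L_\alpha$ and, for every strictly increasing $f\colon\omega\to\omega$, an $S$-generic branch $b_f$ over $L_\alpha$ such that the following hold.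
\begin{itemize}
\item[(i)] Every element of $L_\alpha[b]$ is definable in $(L_\alpha[b],\in,b)$, where $b$ interprets a constant symbol.
\item[(ii)] $j_f{\restriction}L_\alpha$ extends to an elementary embedding $j_f^+\colon(L_\alpha[b],\in,b)\to(L_\alpha[b_f],\in,b_f)$.
\item[(iii)] For $m<\omega$, $i_m$ is definable in $(L_\alpha[b_f],\in,b_f)$ if and only if $m\in\mathrm{ran}(f)$.
\end{itemize}
\end{proposition}

For example, if $f(n)=n+1$, then $i_0$ is definable in the first structure but not in the second. Different $f$ give different structures $(L_\alpha[b_f],\in,b_f)$, so already for the full tree the theory of $(L_\alpha[b],\in,b)$ has $2^{\aleph_0}$ countable transitive models of height $\alpha$.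

\begin{proof}
\emph{Choice of $b$.} Let $\langle\xi_n:n<\omega\rangle$ enumerate $\lambda$. Let $\langle\varphi_n(x,y_0,\dots,y_{n-1},z):n<\omega\rangle$ be a list of formulas (some variables may be dummies) in which each formula in variables among $x,z,y_0,y_1,\dots$ occurs for infinitely many $n$. Let
$$D_n=\{x\in S:L_\alpha\models\varphi_n(x,\xi_0,\dots,\xi_{n-1},\lambda)\}$$
if this set is dense in $S$, and $D_n=S$ otherwise. By Lemma~\ref{lem:hull} every dense subset of $S$ in $L_\alpha$ is some $D_n$. Put $p_0=\emptyset$, let $q_n$ be the $<_L$-least extension of $p_n$ in $D_n$, and let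
$$p_{n+1}=q_n{}^\frown0^{\xi_n}{}^\frown1\in S.$$
Then $b=\bigcup_np_n$ is an $S$-generic branch over $L_\alpha$.

\emph{Proof of} (i). In the structure $(L_\alpha[b],\in,b)$ we can define $\theta=\mathrm{dom}(b)$, then $\lambda$ as the largest cardinal of $\mathbf L$ below $\theta$, and then $S$ over $\mathbf L^{L_\alpha[b]}=L_\alpha$. By induction on $n$, $p_n$ and $\xi_i$ for $i<n$ are definable: $D_n$ is definable over $L_\alpha$ from $\xi_0,\dots,\xi_{n-1},\lambda$, so $q_n$ is definable; $\xi_n$ is the least $\xi$ with $b(\mathrm{lh}(q_n)+\xi)=1$; hence $p_{n+1}$ is definable. So all elements of $\lambda\cup\{\lambda\}$ are definable, and by Lemma~\ref{lem:hull} so are all elements of $L_\alpha$. Every element of $L_\alpha[b]$ is of the form $\tau^b$ for a name $\tau\in L_\alpha$, hence definable as well.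

\emph{Choice of $b_f$, and genericity.} As $j_f(\lambda)=\lambda$, we have $j_f(S)=S$, so the $j_f(p_n)$ form an increasing sequence of nodes of $S$. Let $b_f$ be their union. Let $D\in L_\alpha$ be dense open in $S$. By Lemma~\ref{lem:hull} there are a formula $\varphi$ and $a\in\lambda^k$, $k<\omega$, with $D=\{x\in S:L_\alpha\models\varphi(x,a,\lambda)\}$. The tuple $a$ may fail to be in the range of $j_f$, so we consider all possible parameters together: for $y\in\lambda^k$ let
$$g(y)=\{x\in S:L_\alpha\models\varphi(x,y,\lambda)\}$$
if this set is dense open in $S$, and $g(y)=S$ otherwise. The function $g\in L_\alpha$ is definable in $L_\alpha$ from $\lambda$, so $j_f(g)=g$; and $g(a)=D$. By (T2) the set $E=\bigcap_{y\in\lambda^k}g(y)$ is dense open, and $j_f(E)=E$. Since $b$ is generic and $E$ is open, some $p_n$ is in $E$. Hence $j_f(p_n)\in j_f(E)=E\subseteq D$. So $b_f$ is an $S$-generic branch.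

\emph{Proof of} (ii). Let $j_f^+(\tau^b)=j_f(\tau)^{b_f}$. If $L_\alpha[b]\models\varphi(\tau^b)$, then some $p_n$ forces $\varphi(\tau)$, so $j_f(p_n)$ forces $\varphi(j_f(\tau))$ and $L_\alpha[b_f]\models\varphi(j_f(\tau)^{b_f})$. Applied to equalities this shows that $j_f^+$ is well defined; applied to all formulas it shows that $j_f^+$ is elementary. On canonical names of elements of $L_\alpha$ it agrees with $j_f$, and $j_f^+(b)=b_f$ because $j_f$ fixes the canonical name of the generic branch, which is definable from $S$.

\emph{Proof of} (iii). By (i) and (ii) the definable elements of $(L_\alpha[b_f],\in,b_f)$ are exactly those in $\mathrm{ran}(j_f^+)$: the image of the element defined by $\varphi$ is defined by $\varphi$, and a formula that defines an element in one structure defines one in the other. If $i_m=j_f^+(x)$, then $x$ is an ordinal and $j_f(x)=i_m$. Now use Lemma~\ref{lem:jf}.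
\end{proof}

\begin{remark}\label{rem:homogeneous}
For the full tree $2^{<\theta}$ the constant cannot be dropped: $b$ is not even ordinal definable in $L_\alpha[b]$. Suppose that $p\subset b$ forces that $\varphi(x,\vec\beta)$, with ordinals $\vec\beta$, defines the generic branch. The automorphism of $2^{<\theta}$ that flips the value at place $\mathrm{lh}(p)$ fixes $p$. So the flipped branch $b'\neq b$ is generic and extends $p$, and $L_\alpha[b']=L_\alpha[b]$. Hence $\varphi(x,\vec\beta)$ defines both $b$ and $b'$ in the same model, a contradiction.
\end{remark}

What is needed is a coding tree $S$ that is definable in $\mathbf L$ from $\lambda$ and in which the generic branch can be recognized. The next section makes it the \emph{only} cofinal branch.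

\section{A coding tree with a single branch}\label{sec:tree}

For a tree $S\subseteq2^{<\theta}$, a \emph{cofinal branch} of $S$ is a $c\in2^\theta$ with $c{\restriction}\eta\in S$ for all $\eta<\theta$.

\begin{lemma}[ZFC + $\mathbf V=\mathbf L$]\label{lem:tree}
Let $\nu$ be regular and uncountable and $\theta=\nu^+$. There is a coding tree $S$ for $\nu$ such that
\begin{itemize}
\item[(T3)] if $Q$ is a forcing notion with $|Q|\le\nu$, then $Q\times S$ forces that the generic branch $\dot b$ of $S$ is the only cofinal branch of $S$.
\end{itemize}
\end{lemma}

For Theorem~A the trivial $Q$ suffices; a nontrivial $Q$ is needed when several trees are multiplied.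

The idea is this. A second branch $c$ has a name, and the name reflects to a name at some level $\delta<\theta$ of cofinality $\nu$. The value $c{\restriction}\delta$ has to be one of the nodes of level $\delta$. So we admit only $\nu$ nodes on such levels, and choose them mutually generic, in pairs, over a piece of $\mathbf L$ that contains the reflected name. Let $s_i$ be the node of $b$ on level $\delta$, and let $c{\restriction}\delta=s_k$. If $k=i$, then genericity of $s_i$ contradicts $c\ne b$. If $k\ne i$, then $s_k$ is generic over $s_i$, so it leaves the branch that the name computes from $s_i$.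

\begin{proof}
Write $S(\delta)=S\cap2^\delta$ and $S({<}\delta)=\bigcup_{\eta<\delta}S(\eta)$. For $\nu\le\delta<\theta$ let $\gamma(\delta)$ be the least $\gamma$ such that $L_\gamma$ contains a surjection $\nu\to\delta$. Then $\gamma(\delta)<\theta$, so $|L_{\gamma(\delta)}|=\nu$.

\medskip\noindent\emph{Construction.} We define $S(\delta)$ by recursion on $\delta<\theta$, with the inductive hypotheses that $|S(\delta)|\le\nu$, that initial segments of nodes are nodes, and that every node in $S({<}\delta)$ has an extension in $S(\delta)$. Let $S(0)=\{\emptyset\}$ and $S(\delta+1)=\{s^\frown0,s^\frown1:s\in S(\delta)\}$. Let $\delta$ be a limit.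

\emph{If $\mathrm{cf}\,\delta<\nu$}, let $S(\delta)$ be the set of all $s\in2^\delta$ with $s{\restriction}\eta\in S(\eta)$ for all $\eta<\delta$. Such an $s$ is determined by its restrictions to cofinally many $\eta$, so $|S(\delta)|\le\nu^{<\nu}=\nu$ by GCH and regularity of $\nu$. A node $s\in S(\eta)$ is extended to level $\delta$ along a continuous cofinal sequence of length $\mathrm{cf}\,\delta$ from $\eta$ to $\delta$; the limit points of this sequence have cofinality less than $\nu$, so the unions taken there are nodes.

\emph{If $\mathrm{cf}\,\delta=\nu$}, then $\delta\ge\nu$. Let $\mathcal D_\delta$ consist of all dense open subsets of $S({<}\delta)\times S({<}\delta)$ that lie in $L_{\gamma(\delta)}$, and of all sets $\{(s,t):\mathrm{lh}(s),\mathrm{lh}(t)\ge\eta\}$ for $\eta<\delta$, which are dense open by the inductive hypothesis. Then $|\mathcal D_\delta|\le\nu$. Let $\langle s^0_i:i<\nu\rangle$ enumerate $S({<}\delta)$, and let $\langle R_\varepsilon:\varepsilon<\nu\rangle$ enumerate all triples $(D,i,k)$ with $D\in\mathcal D_\delta$ and $i\ne k<\nu$. Given $\langle s^\varepsilon_i:i<\nu\rangle$ and $R_\varepsilon=(D,i,k)$, choose extensions of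 $s^\varepsilon_i,s^\varepsilon_k$ with $(s^{\varepsilon+1}_i,s^{\varepsilon+1}_k)\in D$ and leave the other nodes unchanged. At limits $\varepsilon<\nu$ take unions. Lengths stay below $\delta$ since $\mathrm{cf}\,\delta=\nu$, and each union is either eventually constant or of limit length of cofinality less than $\nu$, so it is a node. Finally let $s_i=\bigcup_{\varepsilon<\nu}s^\varepsilon_i$, which has length $\delta$, and let $S(\delta)=\{s_i:i<\nu\}$. As $s_i\supseteq s_i^0$, every node in $S({<}\delta)$ has an extension in $S(\delta)$.

This completes the construction, and (T1) is clear from it.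

\medskip\noindent\emph{Reflection.} The nodes of $S$ are in $L_\theta$, so $S\subseteq L_\theta$; every subset of $L_\theta$, in particular $S$, is in $L_{\theta^+}$. Let $a\in L_{\theta^+}$. To reach a level of cofinality $\nu$ we take a chain of hulls of length $\nu$. Let $X_0$ be the Skolem hull of $\nu\cup\{\nu,\theta,S,a\}$ in $L_{\theta^+}$, let $X_{\varepsilon+1}$ be the hull of $X_\varepsilon\cup\{X_\varepsilon\cap\theta\}$, take unions at limits, and let $X=\bigcup_{\varepsilon<\nu}X_\varepsilon\prec L_{\theta^+}$. Each $X_\varepsilon\cap\theta$ is an ordinal below $\theta$: it has size $\le\nu$, and each nonzero $\zeta\in X_\varepsilon\cap\theta$ is the image of $\nu\subseteq X_\varepsilon$ under some map in $X_\varepsilon$, so $\zeta\subseteq X_\varepsilon$. These ordinals strictly increase with $\varepsilon$, so $\delta:=X\cap\theta<\theta$ has cofinality $\nu$.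

Let $\pi\colon X\cong L_{\bar\gamma}$ be the collapse. It fixes all ordinals below $\delta$, and $\pi(\theta)=\delta$. Since $L_{\theta^+}$ has no surjection $\nu\to\theta$, $L_{\bar\gamma}$ has no surjection $\nu\to\delta$, and so $\bar\gamma<\gamma(\delta)$. For $\eta<\delta$ the set $S(\eta)$ is in $X$ and has size $\le\nu$, so $S(\eta)\subseteq X$. Hence $S\cap X=S({<}\delta)$, and $\pi$ fixes its elements because $\delta\subseteq X$. With $\langle s_i:i<\nu\rangle$ as in the construction of $S(\delta)$ we conclude:

\smallskip
\noindent($*$) \emph{If $Y\in X$ is dense open in $S\times S$ and $i\ne k$, then some pair of proper initial segments of $(s_i,s_k)$ is in $Y$. If $Y\in X$ is dense open in $S$, then every $s_i$ has a proper initial segment in $Y$.}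
\smallskip

\noindent Indeed, in the first part $\pi(Y)=Y\cap(S({<}\delta)\times S({<}\delta))$ is dense open in $S({<}\delta)\times S({<}\delta)=\pi(S\times S)$ by elementarity, and it lies in $L_{\bar\gamma}\subseteq L_{\gamma(\delta)}$. So it is in $\mathcal D_\delta$ and contains $(s^{\varepsilon+1}_i,s^{\varepsilon+1}_k)$ for some $\varepsilon$. For the second part apply the first to $Y\times S$.

\medskip\noindent\emph{Proof of} (T2). Let $\langle D_\varepsilon:\varepsilon<\nu\rangle$ be dense open subsets of $S$ and $s\in S$. The sequence is coded by a subset of $\nu\times L_\theta$, so it is in $L_{\theta^+}$. Take $X$ as above with the sequence and $s$ in $X$. Each $D_\varepsilon$ is in $X$ as $\nu\subseteq X$. We have $s\in S\cap X=S({<}\delta)$, so $s=s_i^0$ for some $i$. By ($*$) and openness, $s_i\supseteq s$ is in every $D_\varepsilon$.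

\medskip\noindent\emph{Proof of} (T3). We may assume that the underlying set of $Q$ is an ordinal $\le\nu$. The generic branch is a cofinal branch. Suppose that $(r_0,s_0)$ forces that $\dot c$ is a cofinal branch of $S$ and that $\dot c\ne\dot b$. Let
$$F=\{(r,s,u)\in Q\times S\times S:(r,s)\Vdash u\subset\dot c\}.$$
As a subset of $L_\theta$, $F$ is in $L_{\theta^+}$. For every $(r,s)\le(r_0,s_0)$ the following hold.
\begin{itemize}
\item[(F1)] For each $\eta<\theta$ there are $(r',s')\le(r,s)$ and $u\in S(\eta)$ with $(r',s',u)\in F$.
\item[(F2)] There are $(r',s')\le(r,s)$ and $u\perp s'$ with $(r',s',u)\in F$. To see this, decide a place $\eta$ at which $\dot c$ and $\dot b$ differ, decide $u=\dot c{\restriction}(\eta+1)$, and let $\mathrm{lh}(s')>\eta$. As $(r',s')$ forces $s'\subset\dot b$, we have $u(\eta)\ne s'(\eta)$.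
\end{itemize}
For $r\le r_0$ let
\begin{align*}
A_r&=\{s\in S: s\perp s_0\text{ or }\exists r'\le r\,\exists u\,[(r',s,u)\in F\text{ and }u\perp s]\},\\
B_r&=\{(s,v)\in S\times S: s\perp s_0\text{ or }\exists r'\le r\,\exists u\,[(r',s,u)\in F\text{ and }u\perp v]\}.
\end{align*}
Both are open. In proving density, a node that is compatible with $s_0$ may first be extended to one that extends $s_0$. So $A_r$ is dense by (F2). To see that $B_r$ is dense, let $(s,v)$ be given with $s\supseteq s_0$, and apply (F1) to $(r,s)$ and $\eta=\mathrm{lh}(v)+1$ to get $(r',s')\le(r,s)$ and $u$ of length $\mathrm{lh}(v)+1$. Then $u\ne v^\frown l$ for some $l<2$, so $u\perp v^\frown l$ and $(s',v^\frown l)\in B_r$.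

Take $X$ as above containing $Q$ (with its order), $F$, $r_0$, $s_0$. Since $|Q|\le\nu$ we have $Q\subseteq X$, so all $A_r,B_r$ with $r\le r_0$ are in $X$. As $s_0\in S({<}\delta)$, there is $i$ with $s_i\supseteq s_0$. It is forced that $\dot c{\restriction}\delta\in S(\delta)$, so there are $(r_1,s^*)\le(r_0,s_i)$ and $k<\nu$ with $(r_1,s^*)\Vdash\dot c{\restriction}\delta=s_k$.

\emph{Case $k=i$.} By ($*$) some proper initial segment $s$ of $s_i$ is in $A_{r_1}$. Both $s$ and $s_0$ are initial segments of $s_i$, so $s\not\perp s_0$. By elementarity of $X$ there are $r'\le r_1$ and $u\in S\cap X=S({<}\delta)$ with $(r',s,u)\in F$ and $u\perp s$. As $s\subseteq s_i\subseteq s^*$, the condition $(r',s^*)$ extends both $(r',s)$ and $(r_1,s^*)$, so it forces $u\subset\dot c$ and $\dot c{\restriction}\delta=s_i$. Hence $u\subset s_i$, which contradicts $u\perp s\subset s_i$.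

\emph{Case $k\ne i$.} By ($*$) there are proper initial segments $s$ of $s_i$ and $v$ of $s_k$ with $(s,v)\in B_{r_1}$. Again $s\not\perp s_0$, so there are $r'\le r_1$ and $u\in S({<}\delta)$ with $(r',s,u)\in F$ and $u\perp v$. Now $(r',s^*)$ forces $u\subset\dot c$ and $\dot c{\restriction}\delta=s_k$. Hence $u\subset s_k$, which contradicts $u\perp v\subset s_k$.
\end{proof}

From now on, \emph{the tree for $\nu$}, computed in a model of ZFC + $\mathbf V=\mathbf L$, is the $<_L$-least coding tree for $\nu$ with property (T3).

\section{Proof of Theorem A}\label{sec:A}

Assume that $0^\#$ exists, and let $\lambda,\theta,\alpha$ be as in Section~\ref{sec:toy}. Let $S$ be the tree for $\lambda$ in $L_\alpha$. It is definable in $L_\alpha$ from $\lambda$, so Proposition~\ref{prop:toy} applies. Let $b$, $b_f$ be the branches it provides, and let $M=L_\alpha[b]$ and $N_f=L_\alpha[b_f]$.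

\emph{The branch $b$ is definable in $M$ without parameters.} First, $\theta$ is the least ordinal with a subset outside $\mathbf L$, by the remarks after Definition~\ref{def:coding}. From $\theta$ we get $\lambda$, the largest cardinal of $\mathbf L$ below $\theta$, and then $S$, the tree for $\lambda$ as computed in $\mathbf L^M=L_\alpha$. Finally, by (T3) with trivial $Q$, $b$ is the unique cofinal branch of $S$ in $M$.

So $M$ is pointwise definable by Proposition~\ref{prop:toy}(i). Let $T=\mathrm{Th}(M)$. Then $T\vdash\mathbf V=\mathbf{OD}$, $M_T=M$ and $\alpha_T=\alpha$, and $T$ proves that $\mathbf V=\mathbf L[b]$ for a set $b$ that is set-generic over $\mathbf L$. All reals of $M$ are in $\mathbf L^M$, while ZFC proves that $0^\#\notin\mathbf L$. So $T\vdash$ ``$0^\#$ does not exist''.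

By Proposition~\ref{prop:toy}(ii) each $N_f$ is a countable transitive model of $T$ of height $\alpha$, and the formula that defines $b$ in $M$ defines $b_f$ in $N_f$. So by Proposition~\ref{prop:toy}(iii), $i_m$ is definable in $N_f$ without parameters if and only if $m\in\mathrm{ran}(f)$. Different $f$ have different ranges, so $f\ne f'$ implies $N_f\ne N_{f'}$ and hence $N_f\not\cong N_{f'}$. There are $2^{\aleph_0}$ strictly increasing $f$, and there are at most $2^{\aleph_0}$ countable models up to isomorphism. Hence $\mu(T,\alpha_T)=2^{\aleph_0}$. \qed

\section{A class product of trees}\label{sec:class}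

We turn to the implication (c)$\Rightarrow$(b) of Theorem~B. Now we are given an arbitrary countable $L_\alpha\models\mathrm{ZFC}$ with an embedding. Two features of Section~\ref{sec:toy} are lost. There need not be a single ordinal $\lambda<\alpha$ such that parameters in $\lambda\cup\{\lambda\}$ suffice to define everything, so the generic object has to code a set of parameters that is cofinal in $L_\alpha$; for this we use a product of trees of length $\mathrm{Ord}$. And the embedding need not fix the cardinal at which the forcing starts. This turns out to be harmless: the second model will be an extension by a different forcing, defined in the same way from a different first cardinal.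

In this section fix a countable $\alpha$ with $L_\alpha\models\mathrm{ZFC}$. A \emph{definable class} is a subset of $L_\alpha$ that is definable over $L_\alpha$ with parameters. A sequence $\langle D_a:a<\zeta\rangle$ of classes is definable if $\{(a,x):a<\zeta,\ x\in D_a\}$ is a definable class. Cardinals are computed in $L_\alpha$. Definable sequences whose length is an element of $\alpha$ and whose entries are elements of $L_\alpha$ are themselves elements of $L_\alpha$, by Replacement.

\subsection{The forcing}

Let $\nu_0$ be a regular uncountable cardinal of $L_\alpha$. In $L_\alpha$ define by recursion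
$$\theta_\xi=\nu_\xi^+,\qquad S_\xi=\text{the tree for }\nu_\xi,\qquad \sigma_\xi=\sup_{\eta<\xi}\theta_\eta,\qquad \nu_\xi=\sigma_\xi^{++}\ \text{ for }\xi\ge1.$$
Let $P=P(\nu_0)$ be the class of functions $p$ whose domain is an ordinal $\ell(p)$ and such that $p(\eta)\in S_\eta$ for $\eta<\ell(p)$. Let $q\le p$ if $\ell(q)\ge\ell(p)$ and $q(\eta)\supseteq p(\eta)$ for $\eta<\ell(p)$. Let
$$P_\xi=\{p\in P:\ell(p)=\xi\},\qquad P_{\le\xi}=\{p\in P:\ell(p)\le\xi\}.$$
$P_\xi$ is dense in $P_{\le\xi}$, since conditions can be padded with the root $\emptyset$. The size of $P_\xi$ is below the closure of the remaining factors: $|P_0|=1$, and for $\xi\ge1$, as $|S_\eta|\le\theta_\eta$ by GCH,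
$$|P_\xi|\le\sigma_\xi^{\sigma_\xi}=\sigma_\xi^+<\nu_\xi.$$
This is why we put $\nu_\xi=\sigma_\xi^{++}$. For $\ell(q)\ge\xi$ let $q_{\ge\xi}=q{\restriction}[\xi,\ell(q))$; such functions are called \emph{tails from $\xi$} and are ordered like conditions. If $r\in P_\xi$ and $t$ is a tail from $\xi$, then $r\cup t\in P$. By (T1), a decreasing sequence in $L_\alpha$ of tails from $\xi$, of length less than $\nu_\xi$, has a lower bound, obtained by coordinatewise unions. With $\xi=0$: $P$ is closed under decreasing sequences in $L_\alpha$ of length less than $\nu_0$.

The next lemma makes a condition reduce $\zeta$ many dense classes to dense subsets of the small forcing $P_\xi$, by a construction of length less than $\nu_\xi$ on the tails.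

\begin{lemma}\label{lem:fusion}
Let $\zeta<\alpha$ with $|\zeta|<\nu_\xi$, and let $\langle D_a:a<\zeta\rangle$ be a definable sequence of open classes that are dense below $p$. Then the class of all $q$ with $\ell(q)\ge\xi$ and the following property is dense below $p$:
\begin{equation}\tag{1}
\text{for all }a<\zeta\text{ and }r\le q{\restriction}\xi\text{ in }P_\xi\text{ there is }r'\le r\text{ in }P_\xi\text{ with }r'\cup q_{\ge\xi}\in D_a.
\end{equation}
\end{lemma}

\begin{proof}
Let $p'\le p$, without loss of generality with $\ell(p')\ge\xi$. In $L_\alpha$ enumerate all pairs $(a,r)$ with $a<\zeta$ and $r\le p'{\restriction}\xi$ in $P_\xi$ as $(a_\varepsilon,r_\varepsilon)$, in length less than $\nu_\xi$; this is possible as $|\zeta|,|P_\xi|<\nu_\xi$. Build decreasing tails $t_\varepsilon$ from $\xi$, starting with $t_0=p'_{\ge\xi}$. At step $\varepsilon$ we have $r_\varepsilon\cup t_\varepsilon\le p'\le p$, so there are $r'\le r_\varepsilon$ in $P_\xi$ and $t'\le t_\varepsilon$ with $r'\cup t'\in D_{a_\varepsilon}$. Take the $<_L$-least such pair and let $t_{\varepsilon+1}=t'$. At limits take coordinatewise unions. If $t$ is the final tail, then $q=p'{\restriction}\xi\cup t\le p'$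 has property (1), by openness of the $D_a$.
\end{proof}

\subsection{The extension}

Call a filter $G\subseteq P$ \emph{generic} if it meets every dense definable class. Then it also meets every definable class $D$ that is dense below some $p\in G$: add to $D$ all conditions incompatible with $p$. As $L_\alpha$ is countable, every condition belongs to some generic filter. Let $L_\alpha[G]$ be the set of all $\tau^G$, where $\tau\in L_\alpha$ is a $P$-name, and let $G_\xi=G\cap P_\xi$. Then $G_\xi=\{g{\restriction}\xi:g\in G,\ \ell(g)\ge\xi\}$, as $g\le g{\restriction}\xi$.

The filter $G_\xi$ is $P_\xi$-generic over $L_\alpha$: if $D\in L_\alpha$ is dense in $P_\xi$, then the class of $q$ with $\ell(q)\ge\xi$ and $q{\restriction}\xi\in D$ is dense. A condition $p\in P_{\le\xi}$ is in $G$ if and only if some $r\in G_\xi$ extends it. So $G\cap P_{\le\xi}$ is the $P_{\le\xi}$-generic filter generated by $G_\xi$, and the values of the $P_{\le\xi}$-names are the elements of $L_\alpha[G_\xi]$. Each name is a set, hence a $P_{\le\xi}$-name for some $\xi$, so $L_\alpha[G]=\bigcup_{\xi<\alpha}L_\alpha[G_\xi]$.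

Because $P$ is a proper class of $L_\alpha$, the forcing theorem and the axioms of ZFC have to be verified.

\begin{lemma}\label{lem:forcing}
For each formula $\varphi$ there is a relation $p\Vdash\varphi(\vec\tau)$ between conditions and names that is definable over $L_\alpha$, by a formula which depends only on $\varphi$ and has $\nu_0$ as its parameter, such that for every generic $G$: $L_\alpha[G]\models\varphi(\vec\tau^{\,G})$ if and only if $p\Vdash\varphi(\vec\tau)$ for some $p\in G$. If $p\Vdash\varphi(\vec\tau)$ and $q\le p$, then $q\Vdash\varphi(\vec\tau)$.
\end{lemma}

\begin{proof}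
Let $p{\restriction}\xi=p$ if $\ell(p)<\xi$. The map $p\mapsto p{\restriction}\xi$ from $P$ to $P_{\le\xi}$ is a projection: it preserves the order, and if $p'\le p{\restriction}\xi$ in $P_{\le\xi}$, there is $\hat p\le p$ with $\hat p{\restriction}\xi=p'$, namely $\hat p=p'$ if $\ell(p)<\xi$, and $\hat p=p'\cup p_{\ge\xi}$ otherwise (then $\ell(p')=\xi$). For atomic $\varphi$ let $\xi$ be least such that $\vec\tau$ are $P_{\le\xi}$-names, and let $p\Vdash\varphi(\vec\tau)$ if $p{\restriction}\xi\Vdash_{P_{\le\xi}}\varphi(\vec\tau)$. Since $G\cap P_{\le\xi}$ is $P_{\le\xi}$-generic and contains $p{\restriction}\xi$ for $p\in G$, the truth lemma for atomic formulas follows from that for the set forcing $P_{\le\xi}$. Monotonicity is clear. Moreover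
\begin{equation}\tag{2}
p\Vdash\varphi(\vec\tau)\quad\text{if and only if}\quad\{q\le p:q\Vdash\varphi(\vec\tau)\}\text{ is dense below }p.
\end{equation}
For the nontrivial direction, let $p'\le p{\restriction}\xi$ in $P_{\le\xi}$, choose $\hat p\le p$ with $\hat p{\restriction}\xi=p'$, and $q\le\hat p$ with $q\Vdash\varphi(\vec\tau)$. Then $q{\restriction}\xi\le p'$ forces $\varphi(\vec\tau)$ in $P_{\le\xi}$. So densely many conditions below $p{\restriction}\xi$ force $\varphi(\vec\tau)$, and hence $p{\restriction}\xi$ does.

For other formulas let $p\Vdash\neg\varphi$ if no $q\le p$ forces $\varphi$; $p\Vdash\varphi\wedge\psi$ if $p\Vdash\varphi$ and $p\Vdash\psi$; and $p\Vdash\exists x\,\varphi(x)$ if $\{q:\exists\sigma\;q\Vdash\varphi(\sigma)\}$ is dense below $p$. Definability, monotonicity and (2) follow by induction. The truth lemma also follows by induction: for $\neg\varphi$, $G$ meets the dense class of conditions that force $\varphi$ or $\neg\varphi$, and two conditions in $G$ have a common extension, so they cannot force $\varphi$ and $\neg\varphi$, respectively. Conjunctions are handled by common extensions. If $L_\alpha[G]\models\exists x\,\varphi(x)$,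 some $p\in G$ forces some $\varphi(\sigma)$, hence $\exists x\,\varphi(x)$; conversely, if $p\in G$ forces $\exists x\,\varphi(x)$, then $G$ meets $\{q:\exists\sigma\;q\Vdash\varphi(\sigma)\}$.
\end{proof}

Suppose that $q\in G$ has property (1). Then the following hold.
\begin{itemize}
\item[(3)] $r\cup q_{\ge\xi}\in G$ for every $r\in G_\xi$: a common extension of $r$ and $q$ in $G$ extends $r\cup q_{\ge\xi}$.
\item[(4)] For every $a<\zeta$ there is $r\in G_\xi$ with $r\cup q_{\ge\xi}\in D_a$: by (1) the set of such $r$ is dense below $q{\restriction}\xi\in G_\xi$ in $P_\xi$, and $G_\xi$ is generic.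
\end{itemize}

\begin{lemma}\label{lem:subsets}
Let $G$ be generic and let $x=\{a<\zeta:L_\alpha[G]\models\varphi(a,\vec\tau^{\,G})\}$, where $\zeta<\alpha$ and $|\zeta|<\nu_\xi$. Then $x\in L_\alpha[G_\xi]$. In particular, every subset of $\zeta$ in $L_\alpha[G]$ is in $L_\alpha[G_\xi]$.
\end{lemma}

\begin{proof}
Let $D_a$ be the dense open class of conditions that force $\varphi(\check a,\vec\tau)$ or its negation. By Lemma~\ref{lem:fusion} some $q\in G$ has property (1). By (3), (4) and the truth lemma,
$$x=\{a<\zeta:\exists r\in G_\xi\;\; r\cup q_{\ge\xi}\Vdash\varphi(\check a,\vec\tau)\}.$$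
The set of all $(a,r)\in\zeta\times P_\xi$ with $r\cup q_{\ge\xi}\Vdash\varphi(\check a,\vec\tau)$ is in $L_\alpha$, so $x\in L_\alpha[G_\xi]$.
\end{proof}

\begin{proposition}\label{prop:zfc}
If $G$ is generic, then $L_\alpha[G]$ is a transitive model of\/ \textup{ZFC} of height $\alpha$.
\end{proposition}

\begin{proof}
$L_\alpha[G]$ is an increasing union of transitive models $L_\alpha[G_\xi]$ of ZFC of height $\alpha$. So Extensionality, Foundation, Pairing, Union, Infinity and Choice hold, and every set of $L_\alpha[G]$ is in bijection, by a map in some $L_\alpha[G_\xi]$, with an ordinal $\zeta<\alpha$. Via such bijections, which may occur as parameters, Separation for arbitrary sets reduces to Separation for ordinals $\zeta$. This is Lemma~\ref{lem:subsets} with $\xi$ so large that $|\zeta|<\nu_\xi$. Similarly Power Set reduces to the existence of the power set of $\zeta$, which by Lemma~\ref{lem:subsets} is that of $L_\alpha[G_\xi]$.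

For Collection we may assume that the index set is an ordinal $\zeta$. Let $p\in G$ force $\forall a<\zeta\,\exists y\,\varphi(a,y)$, where $\varphi$ may contain names, and let $|\zeta|<\nu_\xi$. The classes $D_a=\{q:\exists\sigma\;q\Vdash\varphi(\check a,\sigma)\}$ are open. They are dense below $p$: if $q\le p$, let $G'\ni q$ be generic; then $L_\alpha[G']\models\exists y\,\varphi(a,y)$, so some condition in $G'$, without loss of generality below $q$, forces $\varphi(\check a,\sigma)$ for some $\sigma$. So some $q\in G$ has property (1). For all $(a,r)\in\zeta\times P_\xi$ with $r\cup q_{\ge\xi}\in D_a$ let $\sigma_{a,r}$ be the $<_L$-least witness. The set $\Sigma$ of these names is in $L_\alpha$, and $\{\sigma^G:\sigma\in\Sigma\}$ is the value of the name $\Sigma\times\{\emptyset\}$. By (3) and (4), for every $a<\zeta$ there is $r\in G_\xi$ such that $L_\alpha[G]\models\varphi(a,\sigma_{a,r}^G)$. So this set witnesses Collection.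
\end{proof}

\subsection{Definability of the generic class}

For generic $G$ let $b_\eta=\bigcup\{p(\eta):p\in G,\ \eta<\ell(p)\}\in2^{\theta_\eta}$.

\begin{lemma}\label{lem:Gdef}
Let $G$ be generic and $M=L_\alpha[G]$.
\begin{itemize}
\item[(i)] All reals of $M$ are in $\mathbf L^M$. Hence $M\models$ ``$0^\#$ does not exist''.
\item[(ii)] $\nu_0$, the class $P$, the sequence $\langle S_\eta:\eta<\alpha\rangle$, the sequence $\langle b_\eta:\eta<\alpha\rangle$ and the class $G$ are definable in $M$ without parameters.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:subsets} with $\xi=0$ and $\zeta=\omega<\nu_0$, every real of $M$ is in $L_\alpha[G_0]=L_\alpha$. And ZFC proves $0^\#\notin\mathbf L$.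

(ii) By Lemma~\ref{lem:subsets} with $\xi=1$, every subset of $\nu_0$ in $M$ is in $L_\alpha[G_1]=L_\alpha[b_0]$, hence in $L_\alpha$ because $S_0$ adds no subsets of $\nu_0$. So no ordinal below $\theta_0$ has a new subset, while $b_0\notin L_\alpha$. Thus $\theta_0$ is the least ordinal with a subset outside $\mathbf L$. It is therefore definable in $M$. So is $\nu_0$, the largest cardinal of $\mathbf L$ below $\theta_0$, and so are $P$ and $\langle S_\eta:\eta<\alpha\rangle$, which are defined over $\mathbf L^M=L_\alpha$ from $\nu_0$.

Next, $b_\eta$ is the only cofinal branch of $S_\eta$ in $M$. A cofinal branch $c\in M$ is coded by a subset of $\theta_\eta<\nu_{\eta+1}$, so $c\in L_\alpha[G_{\eta+1}]$ by Lemma~\ref{lem:subsets}. Now $P_{\eta+1}\cong P_\eta\times S_\eta$ and $|P_\eta|<\nu_\eta$, so (T3) with $Q=P_\eta$ gives $c=b_\eta$. Hence the sequence of the $b_\eta$ is definable in $M$.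

Finally, $G=\{p\in P:p(\eta)\subset b_\eta\text{ for all }\eta<\ell(p)\}$. The inclusion from left to right is clear. Let $p$ be in the right-hand side. The class of all $q$ with $q\le p$ or $q(\eta)\perp p(\eta)$ for some $\eta<\min(\ell(p),\ell(q))$ is dense: if the second alternative fails for $q$, replace $q(\eta)$ by $q(\eta)\cup p(\eta)$ for $\eta<\min(\ell(p),\ell(q))$ and, if $\ell(q)<\ell(p)$, append $p(\eta)$ for $\ell(q)\le\eta<\ell(p)$. So there is such $q\in G$. Since $q(\eta)\subset b_\eta$ and $p(\eta)\subset b_\eta$ for all relevant $\eta$, the second alternative fails, so $q\le p$ and $p\in G$.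
\end{proof}

\section{Proof of Theorem B}\label{sec:B}

It remains to prove (c)$\Rightarrow$(b). Let $\alpha$ be countable with $L_\alpha\models\mathrm{ZFC}$ and let $e\colon L_\alpha\to L_\alpha$ be elementary and not the identity. Let $\kappa$ be the least ordinal moved by $e$; it is inaccessible in $L_\alpha$ by Lemma~\ref{lem:crit}.

\subsection{Reduction to width $\kappa$}

In Section~\ref{sec:toy} every dense set was a value of a function $g$ that was fixed by the embedding and had domain of size $\lambda$. An arbitrary $e$ need not allow anything similar, but we can replace it by an embedding for which all sets are values, at $\kappa$, of functions in the range.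

\begin{lemma}\label{lem:width}
There is an elementary $j\colon L_\alpha\to L_\alpha$ that fixes all ordinals below $\kappa$, with $j(\kappa)>\kappa$ and $\kappa\notin\mathrm{ran}(j)$, such that every element of $L_\alpha$ is of the form $j(f)(\kappa)$ for some function $f\in L_\alpha$ on $\kappa$.
\end{lemma}

\begin{proof}
Let $Z=\{e(f)(\kappa):f\in L_\alpha\text{ a function on }\kappa\}$; this makes sense as $\kappa<e(\kappa)$. We have $Z\prec L_\alpha$ by the Tarski--Vaught criterion. Indeed, finitely many parameters $e(f_1)(\kappa),\dots,e(f_m)(\kappa)$ are coded by $e(f)(\kappa)$ where $f(\xi)=(f_1(\xi),\dots,f_m(\xi))$. If $L_\alpha\models\exists x\,\varphi(x,e(f)(\kappa))$, let $h(\xi)$ be the $<_L$-least $x$ with $L_\alpha\models\varphi(x,f(\xi))$ if there is one, and $0$ otherwise. Then $h\in L_\alpha$, and by elementarity of $e$, $e(h)(\kappa)\in Z$ is a witness. Constant functions show $\mathrm{ran}(e)\subseteq Z$, in particular $\kappa\subseteq Z$, and the identity function on $\kappa$ shows $\kappa\in Z$.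

Let $\pi\colon Z\cong L_\gamma$ be the collapse, so $\gamma\le\alpha$, and $j=\pi\circ e\colon L_\alpha\to L_\gamma$. As $j$ is elementary it maps $\alpha$ into $\gamma$ preserving the order, so $\gamma\ge\alpha$. Thus $\gamma=\alpha$. Since $\kappa+1\subseteq Z$, $\pi$ fixes all ordinals $\le\kappa$. So $j$ fixes all $\xi<\kappa$, and $j(\kappa)=\pi(e(\kappa))>\pi(\kappa)=\kappa$. If $j(m)=\kappa$, then $m$ is an ordinal; but $j(m)=m<\kappa$ if $m<\kappa$, and $j(m)\ge j(\kappa)>\kappa$ if $m\ge\kappa$. So $\kappa\notin\mathrm{ran}(j)$. Finally, every element of $L_\alpha$ is $\pi(e(f)(\kappa))=j(f)(\pi(\kappa))=j(f)(\kappa)$ for some $f$.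
\end{proof}

Fix $j$ as in the lemma. Let $\nu_0=(\kappa^+)^{L_\alpha}$ and $P=P(\nu_0)$. By the choice of $\nu_0$, $P$ is closed under decreasing sequences of length $\kappa$ in $L_\alpha$; this is what the lifting in Section~\ref{ssec:lift} needs.

\subsection{The pointwise definable model}

Now we build $G$ as in Proposition~\ref{prop:toy}. Since the ordinals to be coded are cofinal in $\alpha$, each of them is written into the first bits of a block of new coordinates rather than into a single branch. Let $\langle a_n:n<\omega\rangle$ enumerate $L_\alpha$, and let the formulas $\varphi_n(x,y_0,\dots,y_{n-1},z)$ be as in the proof of Proposition~\ref{prop:toy}. Let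
$$D_n=\{x\in P:L_\alpha\models\varphi_n(x,a_0,\dots,a_{n-1},\nu_0)\}$$
if this class is dense in $P$, and $D_n=P$ otherwise. Every definable dense class is some $D_n$. Let $p_0=\emptyset$, let $q_n$ be the $<_L$-least $q\le p_n$ in $D_n$, let $\rho_n<\alpha$ be the position of $a_n$ in the well-order $<_L$ of $L_\alpha$, and
$$p_{n+1}=q_n\cup\{(\ell(q_n)+\eta,\langle0\rangle):\eta<\rho_n\}\cup\{(\ell(q_n)+\rho_n,\langle1\rangle)\}.$$
Let $G=\{p\in P:\exists n\;p_n\le p\}$. This is a filter that meets every definable dense class, so it is generic. Let $M=L_\alpha[G]$, a countable transitive model of ZFC of height $\alpha$ by Proposition~\ref{prop:zfc}.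

\emph{$M$ is pointwise definable.} By induction on $n$, $p_n$ and $a_i$ for $i<n$ are definable in $M$ without parameters. Indeed, $\nu_0$ is definable by Lemma~\ref{lem:Gdef}, and $D_n$ is definable over $\mathbf L^M=L_\alpha$ from $a_0,\dots,a_{n-1},\nu_0$. So $q_n$ is definable. By Lemma~\ref{lem:Gdef} the sequence of the $b_\eta$ is definable, and $\rho_n$ is the least $\rho$ with $b_{\ell(q_n)+\rho}(0)=1$. So $\rho_n$, then $a_n$, and then $p_{n+1}$ are definable. Thus every element of $L_\alpha$ is definable in $M$. Every element of $M$ is $\tau^G$ for some $\tau\in L_\alpha$, and $G$ is a definable class of $M$ by Lemma~\ref{lem:Gdef}, so every element of $M$ is definable.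

Let $T=\mathrm{Th}(M)$. Then $T\vdash\mathbf V=\mathbf{OD}$, $M_T=M$ and $\alpha_T=\alpha$. By Lemma~\ref{lem:Gdef}(i), $T\vdash$ ``$0^\#$ does not exist''.

\subsection{The second model}\label{ssec:lift}

Let $P^*=P(j(\nu_0))$ be the class forcing defined from the regular uncountable cardinal $j(\nu_0)$ of $L_\alpha$ in the way $P$ was defined from $\nu_0$. By elementarity $j$ maps $P$ into $P^*$ and preserves the order. Let
$$H=\{s\in P^*:\exists n\;j(p_n)\le s\}.$$
This is a filter on $P^*$.

\emph{$H$ is generic.} Let $D=\{x\in P^*:L_\alpha\models\psi(x,c)\}$ be dense in $P^*$. By Lemma~\ref{lem:width}, $c=j(f)(\kappa)$ for some function $f\in L_\alpha$ on $\kappa$. For $\xi<\kappa$ let $E_\xi$ be the class of all conditions in $P$ that extend an element of $\{x\in P:L_\alpha\models\psi(x,f(\xi))\}$ if the latter class is dense in $P$, and let $E_\xi=P$ otherwise. The class $E=\bigcap_{\xi<\kappa}E_\xi$ is definable and open. It is dense, because below any condition we can build a decreasing sequence of length $\kappa<\nu_0$ that enters one $E_\xi$ after another, making $<_L$-least choices, and take a lower bound. So $G$ meets $E$, and some $p_n$ is in $E$.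 The statement ``$p_n\in E_\xi$ for all $\xi<\kappa$'' is a first-order statement in $L_\alpha$ about $p_n,f,\kappa,\nu_0$. By elementarity, for all $\xi<j(\kappa)$ the condition $j(p_n)$ lies in the class $E^*_\xi$ that is defined from $j(f)(\xi)$ and $P^*$ in the same way. Take $\xi=\kappa<j(\kappa)$. Since $j(f)(\kappa)=c$ and $D$ is dense, $E^*_\kappa$ is the class of all conditions in $P^*$ that extend an element of $D$. So $j(p_n)\le d$ for some $d\in D$, and then $d\in H\cap D$.

\emph{Lifting.} Let $N=L_\alpha[H]$. By Section~\ref{sec:class}, applied to $j(\nu_0)$ in place of $\nu_0$, $N$ is a countable transitive model of ZFC of height $\alpha$, and by Lemma~\ref{lem:forcing} the forcing relations of $P$ and $P^*$ are defined by the same formulas from $\nu_0$ and $j(\nu_0)$. Define $j^+\colon M\to N$ by $j^+(\tau^G)=j(\tau)^H$. If $M\models\varphi(\tau^G)$, then some $p_n\Vdash\varphi(\tau)$, so $j(p_n)\Vdash_{P^*}\varphi(j(\tau))$, and $N\models\varphi(j(\tau)^H)$. As in Proposition~\ref{prop:toy}, $j^+$ is well defined, elementary, and extends $j$. Hence $N\models T$.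

\emph{$N\not\cong M$.} Suppose that $\kappa$ were definable in $N$ without parameters. Then the element $m$ of $M$ with the same definition satisfies $j^+(m)=\kappa$. So $m$ is an ordinal and $j(m)=\kappa$, which contradicts $\kappa\notin\mathrm{ran}(j)$. Hence $N$ is not pointwise definable, while $M$ is. So $N\not\cong M$ and $\mu(T,\alpha_T)\ge2$. This completes the proof of Theorem~B. \qed

\begin{thebibliography}{9}
\bibitem{counting} \emph{Counting models of set theory}, \url{https://www.impan.pl/shop/publication/transaction/download/product/88896}.
\bibitem{jech} Jech, \emph{Set Theory}, Ch.~18.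
\end{thebibliography}

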